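# Subsets of $\mathbb R^{k+1}$ whose powers have dimension $k$ below the exponent $n$ and $k+1$ from $n$ on

## 1. Covering dimension, few rational coordinates, and partitions

Throughout, "space" means separable metric space, and $X^r$ is the $r$-fold product of $X$ with itself.

**Definition (covering dimension).** $\dim X\le q$ if every finite open cover of $X$ has a finite open refinement such that no point lies in more than $q+1$ of its members; $\dim X$ is the least such $q$, and $\dim\emptyset=-1$.

For example, $\dim\mathbb R^p=p$. A nonempty space with a base of open-and-closed sets has dimension $0$. The set $\mathbb P$ of irrational numbers is such a space, since the sets $(a,b)\cap\mathbb P$ with $a,b\in\mathbb Q$ are open and closed in $\mathbb P$ and form a base. Products of such sets show that $\dim\mathbb P^s=0$ for all $s\ge 0$.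

We use these textbook facts about separable metric spaces.

* (D1) If $Y\subset X$, then $\dim Y\le\dim X$.
* (D2) If $X$ is the union of countably many closed subsets of dimension $\le q$, then $\dim X\le q$. In particular a countable space has dimension $\le 0$, and a finite disjoint sum of open-and-closed pieces has as dimension the maximum of the dimensions of the pieces.
* (D3) $\dim X\le q$ if and only if $X$ is a union of $q+1$ subspaces of dimension $\le 0$.
* (D4) $\dim(X\times Y)\le\dim X+\dim Y$ for nonempty $X,Y$.

Here is the example of (D2) and (D3) that will supply all our upper bounds.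

**Lemma 1.** For $0\le q\le s$, the set of points of $\mathbb R^s$ with at most $q$ rational coordinates has dimension at most $q$.

*Proof.* The set is the union, over $q'=0,\dots,q$, of the sets $R_{q'}$ of points with exactly $q'$ rational coordinates. By (D3) it is enough that $\dim R_{q'}\le0$. Fix $q'$ positions and $q'$ rational values. The points of $R_{q'}$ with these values in these positions form a relatively closed subset of $R_{q'}$. Their other coordinates are all irrational, so this subset is homeomorphic to $\mathbb P^{s-q'}$ and has dimension $0$. There are countably many choices of positions and values, and they exhaust $R_{q'}$, so (D2) gives $\dim R_{q'}\le 0$. $\square$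

**Definition (partition).** Let $A,B$ be disjoint closed subsets of $W=\mathbb R^s$. A *partition in $W$ between $A$ and $B$* is a closed set $L\subset W$ such that $W\setminus L=U\sqcup U'$ with $U,U'$ open and disjoint, $A\subset U$, $B\subset U'$.

In $\mathbb R^2$ with coordinates $(y_1,y_2)$ put $f=y_1+y_2$. The line $\{f=0\}$ is a partition between $\{f\le-1\}$ and $\{f\ge1\}$. So is the staircase
$$C_{\rm st}=\bigcup_{q\in\mathbb Z}\Big(\big[\tfrac q2,\tfrac{q+1}2\big]\times\big\{-\tfrac q2\big\}\Big)\cup\Big(\big\{\tfrac{q+1}2\big\}\times\big[-\tfrac{q+1}2,-\tfrac q2\big]\Big),$$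
on which $0\le f\le\frac12$: it is a closed copy of the real line, and its complement consists of the part below it and the part above it. This example returns in Section 4.

* (D5) (Second separation theorem.) If $M\subset W=\mathbb R^s$ has $\dim M\le0$ and $A,B\subset W$ are disjoint closed sets, there is a partition $L$ in $W$ between $A$ and $B$ with $L\cap M=\emptyset$.

**Lemma 2.** Let $M\subset W=\mathbb R^s$, $\dim M\le q-1$, and let $(A_1,B_1),\dots,(A_q,B_q)$ be pairs of disjoint closed subsets of $W$. Then there are partitions $L_i$ in $W$ between $A_i$ and $B_i$ with $M\cap L_1\cap\dots\cap L_q=\emptyset$.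

*Proof.* By (D3), $M=M_1\cup\dots\cup M_q$ with $\dim M_i\le0$. By (D5) choose $L_i$ missing $M_i$. A point of $M$ lies in some $M_i$, hence not in $L_i$. $\square$

Read backwards, Lemma 2 proves lower bounds: if $M$ meets every intersection of $q$ partitions between the given pairs, then $\dim M\ge q$.

## 2. A dimension that is constant below the exponent $n$

How late can the dimension of $X^r$ start to grow? By (D1), $\dim X^r$ is non-decreasing in $r$ for nonempty $X$. The problem comes from "The dimension of X^n where X is a separable metric space", which can be found at https://www.impan.pl/shop/en/publication/transaction/download/product/109361. It is known that there is $X\subset\mathbb R^2$ with $\dim X=\dim X^2=1$ and $\dim X^3=2$; call such a space $X_3$. There are two questions.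

First: for every positive integer $k$ and every sufficiently large $n$ (the threshold may depend on $k$), is there a space $X$ with $\dim X^r=k$ for all $1\le r<n$ and $\dim X^n>k$? Second: for every integer $n>3$, is there a space $X_n$ with $\dim X_n^r=1$ for all $1\le r<n$ and $\dim X_n^n=2$?

Both answers are yes, in ZFC, and no threshold is needed.

**Theorem 3.** Let $k\ge1$, $n\ge 2$. There are $Y_1,\dots,Y_n\subset\mathbb R^{k+1}$ such that for all $r\ge1$ and $(i_1,\dots,i_r)\in\{1,\dots,n\}^r$
$$\dim (Y_{i_1}\times\dots\times Y_{i_r})=\begin{cases}k &\text{if }\{i_1,\dots,i_r\}\ne\{1,\dots,n\},\\ k+1&\text{if }\{i_1,\dots,i_r\}=\{1,\dots,n\}.\end{cases}$$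

**Theorem 4.** Let $k\ge 1$, $n\ge2$ and let $X$ be the topological disjoint sum $Y_1\sqcup\dots\sqcup Y_n$ of the sets of Theorem 3. Then $X$ embeds in $\mathbb R^{k+1}$, $\dim X^r=k$ for $1\le r<n$, and $\dim X^r=k+1$ for all finite $r\ge n$.

*Proof of Theorem 4 from Theorem 3.* Since $\mathbb R^{k+1}$ is homeomorphic to an open ball, copies of the $Y_j$ can be placed in $n$ balls of $\mathbb R^{k+1}$ with disjoint closures; their union is a copy of the disjoint sum. The power $X^r$ is the finite disjoint sum of the open-and-closed subspaces $Y_{i_1}\times\dots\times Y_{i_r}$, so $\dim X^r$ is the maximum of their dimensions. If $r<n$, then $r$ indices never exhaust $\{1,\dots,n\}$, and the maximum is $k$. If $r\ge n$, some sequence does, and the maximum is $k+1$. $\square$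

So the exponent $n$ is encoded combinatorially: a product is "large" exactly when all $n$ types of factors occur in it. With $k=1$, Theorem 4 gives $X_n\subset\mathbb R^2$ for every $n>3$, indeed for every $n\ge2$. The rest of these notes proves Theorem 3.

## 3. The case $k=0$, subsets of $\mathbb R^k$, and $\mathbb R^2\setminus\mathbb Q^2$

If $k=0$, no such $X$ exists: by (D4), $\dim X=0$ gives $\dim X^r=0$ for all $r$. So $k\ge1$ must enter the proof somewhere.

If $k=1$, the value $\dim X^n=2$ is the largest possible, because $\dim X^n\le\dim X^{n-1}+\dim X=2$.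

For $k=1$, $n=2$ one may take $X=\mathbb R$, with $\dim X=1$ and $\dim X^2=2$. But then $\dim X^3=3$, whereas Theorem 4 keeps the dimension at $2$ forever after.

For $n\ge3$ the space $\mathbb R^{k+1}$ in Theorem 4 cannot be replaced by $\mathbb R^k$. A $k$-dimensional subset of $\mathbb R^k$ has nonempty interior (textbook theorem), so its square contains an open subset of $\mathbb R^{2k}$ and has dimension $2k>k$.

Now take $k=1$ and look inside $\mathbb R^2$. By Lemma 1, $X=\mathbb R^2\setminus\mathbb Q^2$, the set of points with at most one rational coordinate, has $\dim X\le1$. It contains the line $\{\sqrt2\}\times\mathbb R$, so $\dim X=1$; but $X^2$ contains a plane, so $\dim X^2\ge2$. In general a space that contains an arc has $\dim X^r\ge r$. So for $k=1$, $n\ge3$ our space contains no arc.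

What goes wrong with $X=\mathbb R^2\setminus\mathbb Q^2$ is also visible in coordinates: a point of $X^r\subset\mathbb R^{2r}$ may have $r$ rational coordinates. We shall replace the coordinates of $\mathbb R^{2r}$ by $2r$ generic linear forms, separately for each $r$, and build $X$ so that no $r$-tuple from it gives too many of the forms rational values.

## 4. An induction against closed sets, and the staircase that blocks it

Fix $k\ge1$, $n\ge2$ for the rest of the notes and put
$$d=k+1\ge 2,\quad E=\mathbb R^d,\quad [n]=\{1,\dots,n\},\quad V=E_1\times\dots\times E_n\ (E_j=E),\quad N=nd,\quad m=N-d.$$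
Write $y=(y_1,\dots,y_n)\in V$, regard $E_j$ as a subspace of $V$, and let $f:V\to\mathbb R^d$, $f(y)=y_1+\dots+y_n$, with components $f_1,\dots,f_d$.

The sensible first plan is a transfinite induction. By Lemma 2, to get $\dim(Y_1\times\dots\times Y_n)\ge d=k+1$ it is enough that $Y_1\times\dots\times Y_n$ meets every set $C=L_1\cap\dots\cap L_d$, where $L_s$ is a partition in $V$ between $\{f_s\le-1\}$ and $\{f_s\ge1\}$. There are at most $\mathfrak c$ closed sets $C$. List them, pick at stage $\beta$ a point $y^\beta\in C_\beta$, and put its component $y_j^\beta$ into $Y_j$. For the upper bounds we ask, for each $r$, that tuples $(x_1,\dots,x_r)$ give rational values to few of $rd$ fixed linear forms. At stage $\beta$ the forbidden events say that $y^\beta$ satisfies certain systems of linear equations with right-hand sides built from rationals and earlier points. So $y^\beta$ has to avoid fewer than $\mathfrak c$ affine subspaces. This works unless the forbidden subspaces exhaust $C_\beta$, and there are two ways in which they might.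

The first is harmless once noticed. If for the sequence of types $(1,\dots,n)$ we forbade $d$ simultaneous rational values, the forbidden subspaces would have the form $\{\sum_{j\in[n]}B_jy_j=t\}$ with $B_j$ invertible. In the case $B_j=\mathrm{id}$, $t=0$ this is $\{f=0\}$, which is itself an intersection of partitions $\{f_s=0\}$, so one forbidden subspace would swallow one $C$. Hence, for sequences in which all types occur, we forbid only $d+1$ simultaneous rational values. By Lemma 1 this costs one dimension, which is exactly the jump from $k$ to $k+1$.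

The second is serious. For sequences that miss a type we must forbid $d$ simultaneous values, and this produces subspaces like $\{y_1=t\}$, of dimension $N-d=m$. The sets $C$ can also have dimension $m$, so no count of dimensions prevents countably many such subspaces from covering $C$. Baire's theorem says only that some relatively open piece of $C$ lies in one of the subspaces, and that can happen. In the forbidden case $d=1$, $n=2$, $m=1$ the staircase $C_{\rm st}$ of Section 1 is a partition between $\{f\le-1\}$ and $\{f\ge 1\}$, and it *is* covered by countably many lines $\{y_1=t\}$ and $\{y_2=t\}$. This is the point where the plan stops. The missing argument must use $d\ge2$ and must be global.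

Here is what gets past it. Think of $C$ as carrying an $m$-cycle $c$, and let $g(y)$ be the germ of $c$ at $y$, translated to the origin. If $c$ is a flat $\{y_1=t\}$, then $g$ does not depend on $y_2$. For $n=2$, a sum of functions each of which ignores one of the variables satisfies
$$g(a_1,a_2)+g(a_1,b_2)+g(b_1,a_2)+g(b_1,b_2)=0\pmod 2. \tag{1}$$
For the staircase (1) fails at a corner: take $a=(\frac12,0)$ and $b=(\frac12+\delta,\delta)$ with small $\delta>0$; of the four vertices only $a$ lies on $C_{\rm st}$. When $d\ge2$, such corners cannot occur. The reason is that the complement of $\{y_1=t\}$ in the variable $y_1\in\mathbb R^d$ is connected, so the sides of a small box can be moved around the flat. Then the analogue of (1) for $n$ variables holds *globally*. Since $C$ is contained in the strip $\{|f_1|<1\}$, we can choose a big box with exactly one vertex in $C$, and (1) forces the germ there to vanish. Sections 5–7 make this precise; Sections 8–10 then run the induction.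

## 5. Intersections of partitions carry cohomology

The purpose of this section is to see that the sets $C$ are topologically large. Let $H_c^*$ be Čech (sheaf) cohomology with compact supports and coefficients $\mathbb F_2$ on locally compact separable metrizable spaces. A map is *proper* if it is continuous and preimages of compact sets are compact. $H^*_c$ is contravariant for proper maps, invariant under proper homotopy, and covariant for open inclusions (extension by zero). The following standard facts will be used.

* (C1) For $B\subset A$ closed there is an exact sequence $\cdots\to H^i_c(A\setminus B)\to H^i_c(A)\to H^i_c(B)\to H^{i+1}_c(A\setminus B)\to\cdots$.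
* (C2) $H^i_c(A)=0$ for $i>\dim A$.
* (C3) There are Mayer–Vietoris sequences for two open sets, $\cdots\to H^i_c(U)\oplus H^i_c(U')\to H^i_c(U\cup U')\to H^{i+1}_c(U\cap U')\to\cdots$, and for two closed sets, $\cdots\to H^{i}_c(A)\oplus H^i_c(A')\to H^i_c(A\cap A')\xrightarrow{\delta} H^{i+1}_c(A\cup A')\to H^{i+1}_c(A)\oplus H^{i+1}_c(A')\to\cdots$; the latter is natural for proper maps.
* (C4) If $A$ is the union of an upward directed family of open sets $U_\lambda$, then $H_c^i(A)=\varinjlim H^i_c(U_\lambda)$.
* (C5) $H^i_c(\mathbb R^p)=\mathbb F_2$ for $i=p$ and $0$ otherwise. The inclusion of a nonempty convex open subset of $\mathbb R^p$ induces an isomorphism on $H^p_c$. $H^*_c$ of a closed half-space is $0$.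
* (C6) For $B\subset A$ closed and $U\subset A$ open, the maps $H_c(U)\to H_c(A)\to H_c(B)$ and $H_c(U)\to H_c(U\cap B)\to H_c(B)$ have the same composition.

For example, the staircase $C_{\rm st}$ is homeomorphic to $\mathbb R$, so $H^1_c(C_{\rm st})=\mathbb F_2$, while a closed ray has $H_c^1=0$.

**Lemma 5.** Let $(f_1,\dots,f_P,\psi):\mathbb R^{N'}\to\mathbb R^P\times\mathbb R^{N'-P}$ be a linear isomorphism and let $L_i$ be a partition in $\mathbb R^{N'}$ between $A_i=\{f_i\le-1\}$ and $B_i=\{f_i\ge1\}$, $1\le i\le P$. Then $C=\bigcap_iL_i$ is closed, $C\subset\{|f_i|<1\ \forall i\}$, and $H_c^{N'-P}(C)\ne0$.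

*Proof.* The set $C$ is closed because each $L_i$ is, and $L_i$ is disjoint from $A_i\cup B_i$, which gives the inclusion. For the last claim we cut down one partition at a time and follow one cohomology class.

**Step 1: the class to follow.** Let $C_i=L_1\cap\dots\cap L_i$, $C_0=\mathbb R^{N'}$, and
$$G_i=(f_{i+1},\dots,f_P,\psi):C_i\to\mathbb R^{N'-i}.$$
This map is proper: on the closed set $C_i$ the functions $f_1,\dots,f_i$ are bounded by $1$, so the preimage of a compact set is closed and bounded. Let $\omega_p$ be the generator of $H^p_c(\mathbb R^p)$ and put $u_i=G_i^*\omega_{N'-i}\in H_c^{N'-i}(C_i)$. Since $G_0$ is a linear isomorphism, $u_0\ne0$. We show for $0\le i<P$ that $u_i\neq0$ implies $u_{i+1}\ne0$; then $0\ne u_P\in H_c^{N'-P}(C)$. Fix $i<P$ and write $p=N'-i\ge1$, $f=f_{i+1}$, $L=L_{i+1}$, $A=A_{i+1}$, $B=B_{i+1}$, $\mathbb R^{N'}\setminus L=U\sqcup U'$ with $A\subset U$, $B\subset U'$.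

**Step 2: a function that vanishes exactly on $L$ and stays close to $f$.** $L\ne\emptyset$, since $\mathbb R^{N'}$ is connected and $A,B\neq\emptyset$. The sets $U\cup L$ and $U'\cup L$ are closed, being complements of $U'$ and $U$. Let
$$F=-\frac{\mathrm{dist}(x,L)}{\mathrm{dist}(x,L)+\mathrm{dist}(x,A)}\ \text{ on }U\cup L,\qquad F=\frac{\mathrm{dist}(x,L)}{\mathrm{dist}(x,L)+\mathrm{dist}(x,B)}\ \text{ on }U'\cup L.$$
The denominators are positive because $L$ is disjoint from $A$ and $B$. Both formulas give $0$ on $L$, so $F$ is continuous. Moreover $F=-1$ on $A$, $F=1$ on $B$, $F^{-1}(0)=L$ and $|F|\le1$. Let $\tilde F=F$ where $|f|\le1$ and $\tilde F=f$ where $|f|\ge1$. The two agree where $|f|=1$, because $f=-1$ means a point of $A$, where $F=-1$, and similarly for $B$. So $\tilde F$ is continuous. Points with $|f|\ge1$ are not in $L$ and have $f\ne0$, so $\tilde F^{-1}(0)=L$. A point of $U\cup L$ with $|f|\ge1$ lies in $A$, so $\tilde F\le0$ on $U\cup L$; similarly $\tilde F\ge0$ on $U'\cup L$. Finally $|\tilde F-f|\le2$.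

**Step 3: compare with the model.** The map $\tilde G=(\tilde F,f_{i+2},\dots,f_P,\psi):C_i\to\mathbb R^p$ is at distance at most $2$ from $G_i$, and so is every stage of the straight-line homotopy between them. Hence the preimage of a compact set $T$ under the homotopy is a closed subset of $G_i^{-1}(\{x:\mathrm{dist}(x,T)\le2\})\times[0,1]$, which is compact. So $\tilde G$ and the homotopy are proper, and $\tilde G^*\omega_p=G_i^*\omega_p=u_i$. By Step 2, $\tilde G$ maps the closed sets $C_i\cap(U\cup L)$, $C_i\cap(U'\cup L)$, and their intersection $C_{i+1}$ into $\{t_1\le0\}$, $\{t_1\ge0\}$, $\{0\}\times\mathbb R^{p-1}$ respectively, and $\tilde G=(0,G_{i+1})$ on $C_{i+1}$. In the model, the closed Mayer–Vietoris sequence and the vanishing of $H_c^*$ of half-spaces show that $\delta':H_c^{p-1}(\mathbb R^{p-1})\to H_c^p(\mathbb R^p)$ is an isomorphism, so $\delta'\omega_{p-1}=\omega_p$. By naturality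
$$\delta u_{i+1}=\delta\, G_{i+1}^*\omega_{p-1}=\tilde G^*\delta'\omega_{p-1}=\tilde G^*\omega_p=u_i\ne0,$$
and therefore $u_{i+1}\ne0$. $\square$

For $V$ with $f$ as in Section 4 and $\psi(y)=(y_2,\dots,y_n)$, Lemma 5 gives $H^m_c(C)\ne0$ for every intersection $C$ of $d$ partitions.

## 6. Cycles with supports, restrictions and germs

The purpose of this section is to turn a nonzero $H^m_c(C)$ into a local object that we can cut into germs, translate, and add.

**Definition (cycles).** For a locally compact space $A$ with $\dim A\le m$ put $Z(A)=\operatorname{Hom}(H_c^m(A),\mathbb F_2)$. For $U\subset A$ open there is a *restriction* $Z(A)\to Z(U)$, dual to $H^m_c(U)\to H_c^m(A)$. For $B\subset A$ closed there is a *push-forward* $Z(B)\to Z(A)$, dual to $H^m_c(A)\to H^m_c(B)$. By (C6) the two are compatible: $Z(B)\to Z(A)\to Z(U)$ equals $Z(B)\to Z(U\cap B)\to Z(U)$.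

For example, if $F$ is an $m$-dimensional affine subspace and $A$ is a nonempty convex open subset of $F$, then $Z(A)=\mathbb F_2$; its nonzero element is denoted $[A]$. For a closed half of $F$ we get $Z=0$: a cycle has no boundary.

**Lemma 6.** Let $\dim A\le m$.
(i) For $B\subset A$ closed, $0\to Z(B)\to Z(A)\to Z(A\setminus B)$ is exact.
(ii) If $z\in Z(A)$ restricts to $0$ on every member of an open cover of $A$, then $z=0$.

*Proof.* (i) By (C1), $H^m_c(A\setminus B)\to H^m_c(A)\to H^m_c(B)\to H^{m+1}_c(A\setminus B)$ is exact, and the last group is $0$ by (C2). Dualize. (ii) For $U,U'\subset A$ open, $H^m_c(U)\oplus H^m_c(U')\to H^m_c(U\cup U')$ is onto by (C3), because $H^{m+1}_c(U\cap U')=0$. So if $z$ restricts to $0$ on $U$ and on $U'$, it restricts to $0$ on $U\cup U'$, and by induction on all finite unions of members of the cover. These finite unions form an upward directed family with union $A$, so by (C4) every element of $H^m_c(A)$ comes from one of them, and $z$ kills it. $\square$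

**Definition (the groups $\mathcal Z(U)$ and supports).** For $U\subset V$ open let $\mathcal Z(U)=\varinjlim Z(A)$ over the closed subsets $A$ of $U$ with $\dim A\le m$, ordered by inclusion, with the push-forwards as transition maps. The system is directed by (D2). The transition maps are injective by Lemma 6(i), so $Z(A)\subset\mathcal Z(U)$. For $U'\subset U$ open, the maps $Z(A)\to Z(A\cap U')$ are compatible with push-forwards and induce restrictions $z\mapsto z|_{U'}$, $\mathcal Z(U)\to\mathcal Z(U')$.

Three properties will be used.

*Locality.* If $z\in\mathcal Z(U)$ restricts to $0$ on all members $U_\lambda$ of an open cover of $U$, then $z=0$. Indeed, represent $z$ in some $Z(A)$. Its restriction to $A\cap U_\lambda$ is $0$ in $\mathcal Z(U_\lambda)$, hence $0$ in $Z(A\cap U_\lambda)$ by injectivity, and Lemma 6(ii) applies. Consequently there is a largest open subset of $U$ on which $z$ vanishes; its complement in $U$ is the *support* $\operatorname{supp}z$, closed in $U$. If $z\ne0$, then $\operatorname{supp}z\ne\emptyset$. If $z\in Z(A)$, then $\operatorname{supp}z\subset A$, because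 the restriction of $z$ to $U\setminus A$ lies in $Z(\emptyset)=0$.

*Concentration.* If $B\subset U$ is closed in $U$, $\dim B\le m$ and $\operatorname{supp}z\subset B$, then $z$ comes from a unique element of $Z(B)$. Represent $z$ in some $Z(A)$, hence in $Z(A\cup B)$. The set $(A\cup B)\setminus B=(A\cup B)\cap(U\setminus B)$ is closed in $U\setminus B$. The restriction of $z$ to it is $0$, because $z|_{U\setminus B}=0$ and $Z((A\cup B)\setminus B)\to\mathcal Z(U\setminus B)$ is injective. By Lemma 6(i) for $B\subset A\cup B$, $z$ comes from $Z(B)$; uniqueness is injectivity.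

*Translation.* Translation by $v\in V$ induces isomorphisms $\tau_v:\mathcal Z(U)\to\mathcal Z(U+v)$ compatible with restrictions, and $\operatorname{supp}\tau_vz=\operatorname{supp}z+v$.

For example, for an $m$-dimensional affine subspace $F\subset V$, the element $[F]\in\mathcal Z(V)$ has support $F$. Its restriction to a convex open $U$ is $[F\cap U]$ if $F\cap U\ne\emptyset$, by (C5), and $0$ otherwise. Also $\tau_v[F]=[F+v]$.

**Definition (germ function).** Fix $c\in\mathcal Z(V)$. Let $\mathcal G=\varinjlim_{U\ni0}\mathcal Z(U)$ be the group of germs at $0$, and let $g(y)\in\mathcal G$ be the germ at $0$ of $\tau_{-y}c$.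

The germ of $\tau_{-y}c$ at $0$ vanishes iff $0\notin\operatorname{supp}c-y$. So
$$g(y)=0\iff y\notin\operatorname{supp}c. \tag{2}$$
If $c=[F]$ for an $m$-dimensional linear subspace $F$, then $g(y)=\gamma$ for $y\in F$, where $\gamma\neq0$ is the germ of $[F]$ at $0$, and $g(y)=0$ for $y\notin F$.

## 7. The cube relation

**Definition (cube sum).** For $a,b\in V$ put
$$\square(a;b)=\sum_{w_1\in\{a_1,b_1\},\dots,w_n\in\{a_n,b_n\}}g(w_1,\dots,w_n)\in\mathcal G,$$
a sum of $2^n$ terms, one for each choice of endpoints, even if some $a_j=b_j$.

Two examples with $n=2$. If $c=[\{y_1=0\}]$, then $g$ does not depend on $y_2$, so the terms cancel in pairs and $\square(a;b)=0$ always. If $c=[\{y_1+y_2=0\}]$, take $a=0$ and $b$ with $b_1$, $b_2$, $b_1+b_2$ all nonzero. Then only the vertex $0$ lies in the support, and $\square(0;b)=\gamma\ne0$.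

Two rules. First, since $2=0$ in $\mathcal G$, for each $j$ and each $z\in E_j$:

(S) *$\square$ with $j$-th pair $(a_j,b_j)$ equals $\square$ with $j$-th pair $(a_j,z)$ plus $\square$ with $j$-th pair $(z,b_j)$, the other pairs being unchanged.*

Indeed, $\square$ has the form $\varphi(a_j)+\varphi(b_j)$ as a function of the $j$-th pair, and $\varphi(z)+\varphi(z)=0$.

**Definition (good points).** $x\in V$ is *good* if it has a neighborhood $W=\prod_jW_j$, $W_j\subset E_j$ open balls, with $\square(a;b)=0$ for all $a,b\in W$.

The set of good points is open. It contains $V\setminus\operatorname{supp}c$: take $W$ disjoint from $\operatorname{supp} c$; all vertices formed from $a,b\in W$ lie in $W$, where $g=0$. The second rule passes from local to global: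

(LG) *If all points of the box $\prod_j[a_j,b_j]$ (product of segments) are good, then $\square(a;b)=0$.*

Indeed, the box is compact and covered by neighborhoods $W$ as in the definition. By the Lebesgue number lemma we can subdivide the segments so that each small box lies in one such $W$, and then its cube sum is $0$. By repeated use of (S), $\square(a;b)$ is the sum of the cube sums of the small boxes.

**Definition (admissible subspace).** $D=\{y\in V:\sum_{j\in J}B_jy_j=t\}$ is *admissible* if $\emptyset\ne J\subset[n]$, $t\in\mathbb R^e$, each $B_j:E_j\to\mathbb R^e$ ($j\in J$) is linear of rank $\ge2$, and either (α) $\dim D<m$, or (β) $\dim D=m$ and $J\ne[n]$.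

Take $n=2$, $d=2$, so $m=2$. Then $\{y_1=t\}$ is admissible of kind (β), and $\{y_1=t,\ y_2=t'\}$ is admissible of kind (α), with $J=\{1,2\}$, $e=4$. The plane $\{y_1+y_2=t\}$ is not admissible: it is not invariant under $E_1$ or $E_2$, so any such description has $J=[2]$, and its dimension is $m$. The second example above shows that this exclusion is necessary for the next statement.

**Proposition 7.** If $\operatorname{supp}c$ is covered by countably many admissible $D_i$, then $\square(a;b)=0$ for all $a,b\in V$.

*Proof.* **Step 1: reduce to one flat.** By (LG) it suffices that all points are good. Suppose the closed set $S$ of non-good points is nonempty. Since $S\subset\operatorname{supp}c\subset\bigcup_iD_i$ and the $D_i$ are closed, Baire's theorem in $S$ gives an open $O\subset V$ and some $D=D_i$ with $\emptyset\ne S\cap O\subset D$. Pick $x^\circ\in S\cap O$. Replacing $c$ by $\tau_{-x^\circ}c$ replaces $g(y)$ by $g(y+x^\circ)$ and translates everything by $-x^\circ$, so we may assume $x^\circ=0$. Then $0\in D$, hence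
$$D=\{\sigma=0\},\qquad \sigma(y)=\sum_{j\in J}B_jy_j\in\mathbb R^e,\qquad e\ge2.$$
Shrink $O$ to $\prod_jB(0,\rho)$. All points of $O\setminus D$ are good. We shall show that $0$ is good, which is a contradiction.

**Step 2: boxes with no vertex on $D$.** This step is where rank $\ge2$ is used: we move the box around $D$. The claim is that *there is $\varepsilon\in(0,\rho)$ such that $\square(a;b)=0$ whenever $a,b\in\prod_jB(0,\varepsilon)$ and no vertex $w\in\prod_j\{a_j,b_j\}$ lies in $D$.*

*Finite lists of projections and directions.* Let $\mathcal P$ be a list of $2^n(e-1)+1$ linear maps $\pi:\mathbb R^e\to\mathbb R^2$ such that any $e$ of their first components are linearly independent functionals on $\mathbb R^e$, and $\pi B_j$ is onto $\mathbb R^2$ for all $\pi\in\mathcal P$, $j\in J$. Such a list exists. Independence of $e$ given first components is the nonvanishing of a determinant, a nonzero polynomial in the entries. For given $j$, since $\operatorname{rank}B_j\ge2$, some $\pi$ makes $\pi B_j$ onto; a $2\times2$ minor of $\pi B_j$ that does not vanish for this $\pi$ is a nonzero polynomial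 in the entries of $\pi$, and its nonvanishing implies that $\pi B_j$ is onto. A product of finitely many nonzero polynomials is nonzero, so it does not vanish at some real choice of entries. A nonzero vector of $\mathbb R^e$ is killed by at most $e-1$ of the first components, hence by at most $e-1$ of the $\pi\in\mathcal P$. So *for any $2^n$ nonzero vectors some $\pi\in\mathcal P$ kills none of them.*

Let $\mathcal T$ be a list of $2^n+1$ equally spaced unit vectors in $\mathbb R^2$ and put $\theta_0=\pi_0/(2^n+1)$, where $\pi_0=3.14\ldots$ is the half-turn. Distinct elements of $\mathcal T$ form an angle $\ge2\theta_0$, so for nonzero $v\in\mathbb R^2$ at most one $\zeta\in\mathcal T$ has $\angle(v,-\zeta)<\theta_0$. So *for any $2^n$ nonzero vectors $v$ some $\zeta\in\mathcal T$ satisfies $\angle(v,-\zeta)\ge\theta_0$ for all of them.*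

*Choice of $\varepsilon$.* For $\pi\in\mathcal P$, $\zeta\in\mathcal T$, $j\in J$ fix $\zeta_j=\zeta_j(\pi,\zeta)\in E_j$ with $\pi B_j\zeta_j=\zeta$. Choose $L>0$ with $L|\zeta_j|<\rho$ for all of these finitely many vectors. Let $\kappa=1-\cos\theta_0>0$, $\Lambda=\max\|\pi B_j\|$, and choose $\varepsilon\in(0,\rho)$ with $2n\Lambda\varepsilon<L\kappa$.

*Moving the box.* Let $a,b$ be as in the claim, so $\sigma(w)\ne0$ for all $2^n$ vertices $w$. Pick $\pi\in\mathcal P$ with $\pi\sigma(w)\ne0$ for all $w$, then $\zeta\in\mathcal T$ with $\angle(\pi\sigma(w),-\zeta)\ge\theta_0$ for all $w$. Put $z_j=L\zeta_j$ for $j\in J$. By (S) with the intermediate point $z_j$, for each $j\in J$ in turn,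
$$\square(a;b)=\sum_{(w_j)\in\prod_{j\in J}\{a_j,b_j\}}\square_w,$$
where $\square_w$ has $j$-th pair $(w_j,z_j)$ for $j\in J$ and $(a_j,b_j)$ for $j\notin J$. The box of $\square_w$ lies in $O$, because $|w_j|,|a_j|,|b_j|<\varepsilon<\rho$ and $|z_j|<\rho$.

*The new boxes miss $D$.* Fix $w$; $\sigma(w)$ depends only on the $w_j$, $j\in J$. Let $\hat u=\pi\sigma(w)/|\pi\sigma(w)|$ and $\lambda=\zeta+\hat u\in\mathbb R^2$. Since $\angle(\hat u,-\zeta)\ge\theta_0$, we have $\langle\hat u,\zeta\rangle\ge-\cos\theta_0$. Hence
$$\langle\lambda,\zeta\rangle\ge\kappa,\qquad\langle\lambda,\hat u\rangle\ge\kappa,\qquad|\lambda|\le2.$$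
On the box write $y_j=(1-s_j)w_j+s_jz_j$ for $j\in J$. Then $\langle\lambda,\pi\sigma(y)\rangle$ is an affine function of $s\in[0,1]^J$, so it is positive on the box if it is positive at the vertices of $[0,1]^J$. At $s=0$ its value is $\langle\lambda,\pi\sigma(w)\rangle\ge\kappa|\pi\sigma(w)|>0$. If $s_j=0$ exactly for $j\in R\subsetneq J$ and $s_j=1$ otherwise, its value is
$$\sum_{j\in R}\langle\lambda,\pi B_jw_j\rangle+|J\setminus R|\,L\,\langle\lambda,\zeta\rangle\ \ge\ -2n\Lambda\varepsilon+L\kappa>0 .$$
So $\sigma\ne0$ on the box. The box lies in $O\setminus D$ and consists of good points, so $\square_w=0$ by (LG). Summing over $w$, $\square(a;b)=0$.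

(For $d=e=1$ this move is impossible: in $\mathbb R^1$ there is no direction that leads away from $0$ for vectors of both signs. That is the corner of the staircase.)

**Step 3: vertices on $D$.** This step shows that $0$ is good. For $h=(h_j)$, $h_j\in E_j$, $|h_j|<\varepsilon/3$, write $h_Q=\sum_{j\in Q}h_j\in V$ for $Q\subset[n]$. Let $U=\prod_jB(0,\varepsilon/2)$, $U'=\prod_jB(0,\varepsilon/3)$ and
$$\Delta_h=\Big(\sum_{Q\subset[n]}\tau_{-h_Q}c\Big)\Big|_U\in\mathcal Z(U).$$
The germ of $\Delta_h$ at $x\in U$, translated to $0$, is $\sum_Qg(x+h_Q)=\square(x;x+h)$. So we want $\Delta_h$ to vanish near $0$.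

*Where $\Delta_h$ lives.* All $x+h_Q$ lie in $\prod_jB(0,\varepsilon)$, since $\frac\varepsilon2+\frac\varepsilon3<\varepsilon$. By Step 2 the germ of $\Delta_h$ at $x$ vanishes unless $x\in\bigcup_Q(D-h_Q)$. Since $D$ is invariant under $E_j$ for $j\notin J$, $D-h_Q=D-h_{Q\cap J}$. So
$$\operatorname{supp}\Delta_h\subset B:=\bigcup_{R\subset J}(D-h_R)\cap U .$$
$B$ is closed in $U$ and $\dim B\le m$, so by concentration $\Delta_h$ comes from $Z(B)$.

*Case (α): $\dim D<m$.* Then $\dim B<m$, so $H^m_c(B)=0$, $Z(B)=0$ and $\Delta_h=0$.

*Case (β): $\dim D=m$ and $J\ne[n]$.* Pick $l\in[n]\setminus J$ and fix $h_j$ for $j\ne l$; we vary $h_l$. Let $\mathcal F$ be the finite set of distinct affine subspaces $F$ among the $D-h_R$, $R\subset J$, with $F\cap U\neq\emptyset$. It does not depend on $h_l$, as $l\notin J$. Its members are parallel and distinct, hence disjoint. So $B$ is the disjoint union of the sets $F\cap U$, $F\in\mathcal F$; these are nonempty convex open subsets of $m$-dimensional affine subspaces, each closed in $U$, and finite in number. By (C5), $Z(B)=\bigoplus_{F\in\mathcal F}\mathbb F_2[F\cap U]$,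 and for $U''\subset U$ convex open, $[F\cap U]$ restricts on $U''$ to $[F\cap U'']$, which is read as $0$ if $F\cap U''=\emptyset$.

Let $\Gamma=\sum_{Q\not\ni l}\tau_{-h_Q}c$. For $\eta\in E_l$, $|\eta|<\varepsilon/6$, let $\Delta^\eta$ and $\Delta^{2\eta}$ denote $\Delta_h$ with $h_l=\eta$ and with $h_l=2\eta$; both are admitted because $|2\eta|<\varepsilon/3$. Splitting the sum over $Q$ according to whether $l\in Q$,
$$\Delta^\eta=(\Gamma+\tau_{-\eta}\Gamma)|_U,\qquad \Delta^{2\eta}=(\Gamma+\tau_{-2\eta}\Gamma)|_U .$$
Since $2=0$,
$$\Gamma+\tau_{-2\eta}\Gamma=(\Gamma+\tau_{-\eta}\Gamma)+\tau_{-\eta}(\Gamma+\tau_{-\eta}\Gamma).$$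
Restrict this to $U'$. Since $\frac\varepsilon3+\frac\varepsilon6=\frac\varepsilon2$, we have $U'+\eta\subset U$, and
$$\Delta^{2\eta}|_{U'}=\Delta^\eta|_{U'}+\tau_{-\eta}\big(\Delta^\eta|_{U'+\eta}\big). \tag{3}$$
Write $\Delta^\eta=\sum_{F\in\mathcal F}\epsilon_F[F\cap U]$ with $\epsilon_F\in\mathbb F_2$. Each $F$ is invariant under translation by $\eta\in E_l$, because $l\notin J$. Hence $\tau_{-\eta}[F\cap(U'+\eta)]=[F\cap U']$, where both are $0$ if the sets are empty. So both summands in (3) equal $\sum_F\epsilon_F[F\cap U']$, and $\Delta^{2\eta}|_{U'}=0$. Every $h_l$ with $|h_l|<\varepsilon/3$ has the form $2\eta$, so $\Delta_h|_{U'}=0$ for all admitted $h$.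

*Conclusion.* In both cases $\square(x;x+h)=0$ for $x\in U'$ and $|h_j|<\varepsilon/3$. For $a,b\in\prod_jB(0,\varepsilon/6)$ take $x=a$, $h=b-a$: then $\square(a;b)=0$. So $0=x^\circ$ is good, a contradiction. $\square$

**Corollary 8.** Let $C\subset V$ be closed, $C\subset\{|f_1|<1\}$, $H^m_c(C)\ne0$. Then $C$ is not covered by countably many admissible subspaces.

*Proof.* Suppose it were. Admissible subspaces are closed of dimension $\le m$, so $\dim C\le m$ by (D2), and $Z(C)\ne0$ because $H_c^m(C)\ne0$. Take $0\ne c\in Z(C)\subset\mathcal Z(V)$ and $y\in\operatorname{supp}c\subset C$. Let $h_j=2\mathbf e_1\in E_j$, where $\mathbf e_1$ is the first unit vector of $\mathbb R^d$. For $\emptyset\ne Q\subset[n]$,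
$$f_1(y+h_Q)=f_1(y)+2|Q|>-1+2=1,$$
so $y+h_Q\notin C$ and $g(y+h_Q)=0$ by (2). Hence, by Proposition 7, $g(y)=\square(y;y+h)=0$, contradicting $y\in\operatorname{supp}c$ and (2). $\square$

## 8. Generic linear forms and the forbidden flats

The purpose of this section is to set up the conditions that give the upper bounds, so that all forbidden subspaces are admissible.

**Linear forms.** For each $r\ge1$ choose vectors $\alpha_{s,\nu}=\alpha^{(r)}_{s,\nu}\in\mathbb R^d$ ($1\le s\le rd$, $1\le\nu\le r$) such that, with
$$\phi_s(x_1,\dots,x_r)=\sum_{\nu=1}^r\langle\alpha_{s,\nu},x_\nu\rangle\qquad(x\in E^r)$$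
and $\Sigma$ ranging over subsets of $\{1,\dots,rd\}$:

* (G1) $\phi_1,\dots,\phi_{rd}$ are linearly independent on $E^r$;
* (G2) for $\emptyset\ne I\subset\{1,\dots,r\}$ and $|\Sigma|=d$, the vectors $\sum_{\nu\in I}\alpha_{s,\nu}$ ($s\in\Sigma$) form a basis of $\mathbb R^d$;
* (G3) for disjoint nonempty $I,I'\subset\{1,\dots,r\}$ and $|\Sigma|=d+1$, the $(d+1)\times2d$ matrix with rows $(\sum_{\nu\in I}\alpha_{s,\nu},\sum_{\nu\in I'}\alpha_{s,\nu})$, $s\in\Sigma$, has rank $d+1$.

The sums over $I$ are there because one point may occur at several places of a tuple. For instance, if $r=2$ and $\alpha_{s,1}=-\alpha_{s,2}$, then $\phi_s(y,y)=0$ is rational for every $y$; (G2) with $I=\{1,2\}$ rules this out.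

Such a choice exists. For given $r$ these are finitely many conditions, and each is implied by the nonvanishing of a polynomial in the entries of the $\alpha$'s that is not identically zero. For (G1) this is the determinant of an arbitrary $rd\times rd$ matrix. For (G2), put all $\alpha_{s,\nu}$, $\nu\in I$, equal to $0$ except for one $\nu_0\in I$; the sums become the arbitrary vectors $\alpha_{s,\nu_0}$, so the determinant is not identically zero. For (G3), do the same for $I$ and for $I'$; the rows become arbitrary vectors of $\mathbb R^{2d}$. As $d+1\le2d$, they can be chosen independent, and a $(d+1)\times(d+1)$ minor that is then nonzero is the required polynomial. A finite product of nonzero polynomials does not vanish everywhere.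

**Definition (bad tuples).** For a type sequence $\mathbf i=(i_1,\dots,i_r)\in[n]^r$ put $p(\mathbf i)=d$ if $\{i_1,\dots,i_r\}\ne[n]$ and $p(\mathbf i)=d+1$ otherwise. A tuple $x\in E^r$ is *$\mathbf i$-bad* if $\phi_s(x)\in\mathbb Q$ for at least $p(\mathbf i)$ indices $s$.

In the second case $r\ge n\ge2$, so always $p(\mathbf i)\le rd$. For $n=2$, $d=2$: a point $x\in\mathbb R^2$ is $(1)$-bad if both forms $\phi_1,\phi_2$ (for $r=1$) are rational at $x$. A pair is $(1,1)$-bad if at least two of its four forms are rational, and $(1,2)$-bad if at least three are.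

**Definition (the data $\theta$ and the maps $\ell_\theta$).** Let $\Theta$ be the countable set of all $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)$ where $\mathbf i\in[n]^r$ for some $r\ge1$, $\emptyset\ne J\subset\{i_1,\dots,i_r\}$, $\emptyset\ne I_j\subset\{\nu:i_\nu=j\}$ for $j\in J$, and $\Sigma\subset\{1,\dots,rd\}$ with $|\Sigma|=p(\mathbf i)$. For $\theta\in\Theta$ let
$$\ell_\theta:V\to\mathbb R^{\Sigma},\qquad \ell_\theta(y)=\sum_{j\in J}B_jy_j,\qquad B_j\text{ having rows }\sum_{\nu\in I_j}\alpha_{s,\nu}\ (s\in\Sigma).$$

One reads $\theta$ as follows: in an $r$-tuple of type $\mathbf i$, the places in $I_j$ are occupied by the newest point $y_j$, the other places by older points, and the forms with index in $\Sigma$ take rational values. For $n=2$, $d=2$, $\mathbf i=(1,2)$, $\Sigma=\{1,2,3\}$, $J=\{1\}$, $I_1=\{1\}$ we get $\ell_\theta(y)=(\langle\alpha_{s,1},y_1\rangle)_{s\le3}$, whose fibers are empty or of the form $\{y_1=\text{const}\}$.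

**Lemma 9.** Each $B_j$ above is injective, and all fibers $\ell_\theta^{-1}(t)$, $\theta\in\Theta$, $t\in\mathbb R^\Sigma$, are admissible.

*Proof.* By (G2) and $|\Sigma|\ge d$, $\operatorname{rank}B_j=d\ge2$, so $B_j$ is injective and $\dim\ell_\theta^{-1}(t)\le N-d=m$. If $J\ne[n]$, the fiber is admissible, of kind (α) or (β) according to its dimension. If $J=[n]$, then $\{i_1,\dots,i_r\}=[n]$, so $|\Sigma|=p(\mathbf i)=d+1$. The sets $I_1,I_2$ are nonempty and disjoint, since they consist of places of different types, so (G3) gives $\operatorname{rank}(B_1\ B_2)=d+1$. Hence $\operatorname{rank}\ell_\theta=d+1$, the fiber has dimension at most $m-1$, and it is admissible of kind (α). $\square$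

Let $\mathcal D^*=\{\ell_\theta^{-1}(t):\theta\in\Theta,\ t\in\mathbb R^\Sigma\}$, and let $\mathcal C$ be the family of closed subsets of $V$ that are *not* covered by countably many members of $\mathcal D^*$.

## 9. The transfinite induction

At stage $\beta$ we must avoid fewer than $\mathfrak c$, but possibly uncountably many, members of $\mathcal D^*$, while $\mathcal C$ is defined by countable covers. The next lemma bridges this. It uses Mycielski's theorem (Kechris, *Classical Descriptive Set Theory*, 19.1): given countably many meager relations $R\subset P^2$ on a nonempty perfect Polish space $P$, there is a Cantor set $K\subset P$ with $(x,y)\notin R$ for all distinct $x,y\in K$ and all $R$.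

**Lemma 10.** If $C\in\mathcal C$, there is $K\subset C$ with $|K|=\mathfrak c$ on which every $\ell_\theta$, $\theta\in\Theta$, is injective.

*Proof.* **Step 1: remove the small part.** Let $G$ be the union of all relatively open subsets of $C$ that are covered by countably many members of $\mathcal D^*$. By Lindelöf, $G$ is itself so covered. Since $C$ is not, $P=C\setminus G$ is nonempty, and it is closed. No nonempty set $O\cap P$, $O\subset V$ open, is covered by countably many members of $\mathcal D^*$: otherwise $O\cap C\subset(O\cap P)\cup G$ would be so covered, hence $O\cap C\subset G$ and $O\cap P=\emptyset$. In particular $P$ has no isolated point, because a single point $x$ lies in $\ell_\theta^{-1}(\ell_\theta(x))\in\mathcal D^*$. So $P$ is a nonempty perfect Polish space.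

**Step 2: apply Mycielski's theorem.** For $\theta\in\Theta$ the set $\{(x,y)\in P^2:\ell_\theta(x)=\ell_\theta(y)\}$ is closed. It contains no product $O_1\times O_2$ of nonempty open subsets of $P$: otherwise, for $x\in O_1$, $O_2\subset\ell_\theta^{-1}(\ell_\theta(x))$, against Step 1. So it is nowhere dense in $P^2$. As $\Theta$ is countable, there is a Cantor set $K\subset P$ such that distinct $x,y\in K$ satisfy $\ell_\theta(x)\ne\ell_\theta(y)$ for all $\theta$. $\square$

The next lemma is for the lower bound $\dim Y_j\ge k$.

**Lemma 11.** Let $j_0\in[n]$. If $C'\subset E$ is an uncountable closed set, then $\{y\in V:y_{j_0}\in C'\}\in\mathcal C$. In particular $\mathcal C\ne\emptyset$.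

*Proof.* The set is closed. Let countably many members of $\mathcal D^*$ be given. Those with $J=\{j_0\}$ are empty or of the form $\{y:y_{j_0}=\text{const}\}$, because $B_{j_0}$ is injective. Choose $x\in C'$ different from these countably many constants. Each given member with $J\ne\{j_0\}$ has some $j\in J$, $j\ne j_0$, with $B_j\ne0$. So on $\{y:y_{j_0}=x\}\cong E^{n-1}$ its equations are nontrivial, and it meets this set in a proper affine subspace or in $\emptyset$. Proper affine subspaces are closed and nowhere dense, so by Baire's theorem $\{y:y_{j_0}=x\}$ is not covered by the given members. The last claim is the case $C'=E$. $\square$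

**Construction of $Y_1,\dots,Y_n$.** There are at most $\mathfrak c$ closed subsets of $V$, so we can list $\mathcal C=\{C_\beta:\beta<\mathfrak c\}$, repetitions allowed. Let $\beta<\mathfrak c$ and suppose that $y^\alpha=(y^\alpha_1,\dots,y^\alpha_n)\in V$, $\alpha<\beta$, are chosen. For $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)\in\Theta$ let $T^\beta_\theta$ be the set of all $t\in\mathbb R^\Sigma$ of the form
$$t_s=q_s-\sum_{\nu\notin\bigcup_{j\in J}I_j}\langle\alpha_{s,\nu},x_\nu\rangle\quad(s\in\Sigma),\qquad q_s\in\mathbb Q,\quad x_\nu\in\{y^\alpha_{i_\nu}:\alpha<\beta\}. \tag{4}$$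
Only finitely many $q_s$ and $x_\nu$ are involved, so $|T_\theta^\beta|\le\max(\aleph_0,|\beta|)<\mathfrak c$. Take $K\subset C_\beta$ from Lemma 10. Each fiber $\ell_\theta^{-1}(t)$ contains at most one point of $K$. Hence at most $\aleph_0\cdot\max(\aleph_0,|\beta|)<\mathfrak c$ points of $K$ lie in
$$\bigcup_{\theta\in\Theta}\ \bigcup_{t\in T_\theta^\beta}\ell_\theta^{-1}(t),$$
and as $|K|=\mathfrak c$ we can choose $y^\beta\in K\subset C_\beta$ outside this union. Finally put $Y_j=\{y^\beta_j:\beta<\mathfrak c\}\subset E=\mathbb R^{k+1}$. Since $y^\beta\in C_\beta$,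
$$Y_1\times\dots\times Y_n\ \text{ meets every member of }\ \mathcal C. \tag{5}$$
As $\mathcal C\ne\emptyset$, all $Y_j$ are nonempty.

## 10. The dimensions of the products

Let $\mathbf i=(i_1,\dots,i_r)\in[n]^r$ and $Y_{\mathbf i}=Y_{i_1}\times\dots\times Y_{i_r}$. We prove the bounds of Theorem 3.

**Step 1: no $x\in Y_{\mathbf i}$ is $\mathbf i$-bad.** This step cashes in the choice of $y^\beta$. Write $x_\nu=y^{\alpha_\nu}_{i_\nu}$, choosing some such $\alpha_\nu$ for each $\nu$. Put $\beta=\max_\nu\alpha_\nu$, $I_j=\{\nu:i_\nu=j,\ \alpha_\nu=\beta\}$ and $J=\{j:I_j\ne\emptyset\}\ne\emptyset$. Suppose $x$ is $\mathbf i$-bad. Then there is $\Sigma$ with $|\Sigma|=p(\mathbf i)$ and $\phi_s(x)=q_s\in\mathbb Q$ for $s\in\Sigma$. Let $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)\in\Theta$. For $\nu\in I_j$ we have $x_\nu=y^\beta_j$, and for $\nu\notin\bigcup_jI_j$ we have $\alpha_\nu<\beta$. Thus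
$$q_s=\phi_s(x)=\sum_{j\in J}\Big\langle\sum_{\nu\in I_j}\alpha_{s,\nu},\,y_j^\beta\Big\rangle+\sum_{\nu\notin\bigcup I_j}\langle\alpha_{s,\nu},x_\nu\rangle ,$$
that is,
$$\ell_\theta(y^\beta)_s=q_s-\sum_{\nu\notin\bigcup I_j}\langle\alpha_{s,\nu},x_\nu\rangle\qquad(s\in\Sigma).$$
By (4), $\ell_\theta(y^\beta)\in T^\beta_\theta$, contradicting the choice of $y^\beta$.

**Step 2: upper bounds.** By (G1), $(\phi_1,\dots,\phi_{rd})$ is a linear isomorphism $E^r\to\mathbb R^{rd}$. By Step 1 it maps $Y_{\mathbf i}$ into the set of points with at most $p(\mathbf i)-1$ rational coordinates. By Lemma 1 and (D1), $\dim Y_{\mathbf i}\le p(\mathbf i)-1$. This is $d-1=k$ if $\{i_1,\dots,i_r\}\ne[n]$, and $d=k+1$ otherwise.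

**Step 3: $\dim Y_{\mathbf i}\ge k$ always.** Since $Y_{\mathbf i}$ contains a copy of $Y_{i_1}$ (fix the other coordinates), it suffices that $\dim Y_j\ge k$ for each $j$. Suppose $\dim Y_j\le k-1=d-2$. By Lemma 2 in $E=\mathbb R^d$ with $q=d-1$ there are partitions $L_1,\dots,L_{d-1}$ in $E$ between $\{x_s\le-1\}$ and $\{x_s\ge1\}$, where $x_1,\dots,x_d$ are the coordinates, with $C'=\bigcap_{s}L_s$ disjoint from $Y_j$. By Lemma 5 with $N'=d$, $P=d-1$, $C'$ is closed and $H^1_c(C')\ne0$. So $\dim C'\ge1$ by (C2), and $C'$ is uncountable by (D2). By Lemma 11, $\{y:y_j\in C'\}\in\mathcal C$, and by (5) this set meets $Y_1\times\dots\times Y_n$. Hence $Y_j\cap C'\ne\emptyset$, a contradiction.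

**Step 4: $\dim Y_{\mathbf i}\ge k+1$ if all types occur.** If $\{i_1,\dots,i_r\}=[n]$, choose for each $j$ a place of type $j$ and fix the coordinates at all other places; this shows that $Y_{\mathbf i}$ contains a copy of $Y_1\times\dots\times Y_n$. So it suffices that $\dim(Y_1\times\dots\times Y_n)\ge d$. Suppose it is at most $d-1$. By Lemma 2 in $V$ with $q=d$ there are partitions $L_1,\dots,L_d$ in $V$ between $\{f_s\le-1\}$ and $\{f_s\ge1\}$ such that $C=\bigcap_sL_s$ misses $Y_1\times\dots\times Y_n$. With $\psi(y)=(y_2,\dots,y_n)$, the map $(f,\psi):V\to\mathbb R^d\times\mathbb R^m$ is a linear isomorphism. So by Lemma 5, with $N'=N$ and $P=d$, $C$ is closed, $C\subset\{|f_s|<1\ \forall s\}$ and $H^m_c(C)\ne0$. By Corollary 8, $C$ is not covered by countably many admissible subspaces. By Lemma 9 all members of $\mathcal D^*$ are admissible, so $C\in\mathcal C$. By (5), $Y_1\times\dots\times Y_n$ meets $C$, a contradiction.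

Steps 2–4 prove Theorem 3, and with it Theorem 4. Thus for every $k\ge1$ and every $n\ge2$ there is $X\subset\mathbb R^{k+1}$ with $\dim X^r=k$ for $1\le r<n$ and $\dim X^r=k+1$ for all finite $r\ge n$. For $k=1$ and $n>3$ this is the space $X_n\subset\mathbb R^2$ asked for. $\blacksquare$
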